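\title{A sharp bound for the pole order of primitives of exact rational forms on hypersurface complements}

\begin{abstract}
Let $U$ be the complement of a reduced hypersurface $f=0$ in $\mathbb{P}^n$ over a field of characteristic $0$. We prove that an exact rational $i$-form on $U$ with pole order at most $s$ has a primitive with pole order at most $s+i-1$. This proves a conjecture of Dimca, which asks for the bound $s+n$. For $i=1$ pole order $s-1$ suffices, and for every $i\ge 2$ the constant $i-1$ cannot be lowered. The bound is proved by joining the pole order filtration to the Hodge filtration through the Kashiwara--Malgrange filtration; the sharpness is an explicit computation at an isolated singular point.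
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field of characteristic $0$ and let $f\in K[X_0,\dots,X_n]$ be a reduced homogeneous polynomial of degree $d\ge 1$. Let $D=\{f=0\}\subset\mathbb{P}^n_K$ be the hypersurface it defines, $S$ the singular locus of $D$, and $U=\mathbb{P}^n_K\setminus D$. For $J=(j_1<\dots<j_i)$ write $dX_J=dX_{j_1}\wedge\dots\wedge dX_{j_i}$. For integers $i,s\ge 0$ let $A^i_{\le s}$ be the space of forms
\[
\omega=\frac{1}{f^{s}}\sum_{|J|=i}a_J\,dX_J
\]
in which the $a_J$ are homogeneous polynomials of degree $sd-i$ and the contraction of $\omega$ with the Euler field $\sum_k X_k\,\partial/\partial X_k$ vanishes. These two conditions say that $\omega$ descends to a form on $U$. The elements of $A^i_{\le s}$ are the forms of \emph{pole order at most $s$}. Multiplying numerator and denominator by $f$ gives $A^i_{\le s}\subset A^i_{\le s+1}$, and we put $A^i=\bigcup_s A^i_{\le s}$. A form $\omega\in A^i$ is \emph{exact} if $\omega=d\eta$ for some $\eta\in A^{i-1}$, and such an $\eta$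 is a \emph{primitive} of $\omega$.

The spaces $A^i$ are infinite-dimensional in general, while each $A^i_{\le s}$ is finite-dimensional. If every exact form in $A^i_{\le s}$ has a primitive in $A^{i-1}_{\le r}$ for an explicit $r$, then exactness of a given form is decided by one finite linear system. So the question is how large $r$ must be taken. The formula
\[
d\bigl(f^{-r}\beta\bigr)=f^{-r-1}\bigl(f\,d\beta-r\,df\wedge\beta\bigr)
\]
shows that $d$ raises the pole order by at most one, and the first guess is $r=s-1$. The guess can fail only if $df\wedge\beta$ is divisible by $f$ for a reason that cannot be removed by changing the primitive, and such reasons come from the points of $D$ where $df$ vanishes. Two results of Dimca make this precise for an exact form $\omega\in A^i_{\le s}$.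
\begin{itemize}
\item[(a)] If $i<n-\dim S$, then $\omega=d\bigl(f^{-(s-1)}\sum b_J\,dX_J\bigr)$ with polynomials $b_J$.
\item[(b)] There is a positive constant $k$, depending on $D$, such that for all $i$ one has $\omega=d\bigl(f^{-(s+(i+1)k)}\sum b_J\,dX_J\bigr)$ with polynomials $b_J$.
\end{itemize}
Dimca's conjecture, which we take from \cite{Zeta}, asks for a bound that does not depend on $D$: \emph{for $i\ge1$, every exact form in $A^i_{\le s}$ has a primitive in $A^{i-1}_{\le s+n}$.} We prove a stronger statement.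

\begin{theorem}\label{thm:main}
Let $1\le i\le n$ and $s\ge1$. Every exact form $\omega\in A^i_{\le s}$ has a primitive $\eta\in A^{i-1}_{\le s+i-1}$.
\end{theorem}

\begin{corollary}\label{cor:dimca}
Dimca's conjecture is true.
\end{corollary}

\begin{proof}
For $1\le i\le n$ and $s\ge1$ we have $A^{i-1}_{\le s+i-1}\subset A^{i-1}_{\le s+n}$. In the remaining cases $\omega=0$. If $s=0$ (or if $f$ is allowed to be constant), the $a_J$ have negative degree. If $i=n+1$, the contraction of $a\,dX_0\wedge\dots\wedge dX_n$ with the Euler field vanishes only for $a=0$, and for $i>n+1$ there is no $dX_J$.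
\end{proof}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] Let $s\ge1$. Every exact form $\omega\in A^1_{\le s}$ has a primitive in $A^0_{\le s-1}$.
\item[(ii)] Let $2\le i\le n$, $s\ge i+1$ and
\[
f=X_0\bigl(X_1^{3i-1}+\dots+X_i^{3i-1}\bigr)+(X_1\cdots X_i)^3\in K[X_0,\dots,X_n].
\]
There is an exact form $\omega\in A^i_{\le s}$ that has no primitive in $A^{i-1}_{\le s+i-2}$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} runs as follows. Over $\mathbb{C}$, the assertion is that the class of $\omega$ vanishes in the hypercohomology of the complex $\mathcal{O}(sD)\to\Omega^1((s+1)D)\to\cdots$, and we know that it vanishes in the full meromorphic de Rham complex. When $D$ is singular the first complex need not compute the cohomology of the second. Saito's Hodge filtration on $\mathcal{O}(*D)$ gives a smaller complex whose cohomology does inject, but $\omega$ does not lie in it. We enlarge the Hodge complex step by step, along the Kashiwara--Malgrange filtration, until it contains $\omega$, and we show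 that no step changes the cohomology. The last point is an acyclicity statement for nearby and vanishing cycles that follows from duality and the symmetry of the monodromy filtration.

Section~\ref{sec:first} sets up the complexes, proves Theorem~\ref{thm:sharp}(i), treats smooth $D$, and shows on a plane curve why the pole order has to climb. Section~\ref{sec:graph} constructs the interpolating filtration, Section~\ref{sec:hodge} proves the acyclicity, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}(ii); it uses no Hodge theory, and from Section~\ref{sec:graph} it uses only Subsection~\ref{ss:M}.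

\section{Pole order complexes and the first cases}\label{sec:first}

\subsection{Functions}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Let $\omega=dg$ with $g\in A^0$, and let $f_c$ be an irreducible factor of $f$. Suppose that $g=b/(f_c^{\,r}e)$ with $r\ge1$ and $f_c\nmid be$. Then
\[
dg=f_c^{-r-1}\bigl(f_c\,d(b/e)-r\,(b/e)\,df_c\bigr).
\]
In characteristic $0$ some partial derivative of $f_c$ is nonzero, and it has smaller degree, so $f_c\nmid df_c$. Hence the bracket is not divisible by $f_c$ in the local ring $K[X]_{(f_c)}$, and $dg$ has a pole of order exactly $r+1$ along $f_c$. Since $f$ is reduced, this order is at most $s$. Thus $r\le s-1$ for every factor, and $g=B/f^{s-1}$ with a polynomial $B$, homogeneous of degree $(s-1)d$.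
\end{proof}

The statement fails if $f$ is not reduced: for $n=1$ and $f=X_1^2$ the form $d(X_0/X_1)=(X_1\,dX_0-X_0\,dX_1)/f$ has pole order $1$, and the elements of $A^0_{\le0}$ are constants.

\subsection{Change of field}\label{ss:field}

Put $E^i(s,r)=A^i_{\le s}\cap dA^{i-1}_{\le r}$. These finite-dimensional spaces increase with $r$, and their union is the space of exact forms in $A^i_{\le s}$. Let $K_0\subset K$ be a subfield containing the coefficients of $f$. The contraction with the Euler field, the differential $d$ and multiplication by $f$ act on the tuples $(a_J)$ by matrices with entries in $K_0$. Kernels, images and intersections of subspaces commute with $\otimes_{K_0}K$, so $\dim E^i(s,r)$ is the same over $K_0$ and over $K$.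

Theorem~\ref{thm:main} says that $\dim E^i(s,r)=\dim E^i(s,s+i-1)$ for all $r\ge s+i-1$. Take for $K_0$ the field generated by the coefficients of $f$ and embed it in $\mathbb{C}$; in characteristic $0$ a reduced polynomial stays reduced under field extension. So the theorem over $\mathbb{C}$ implies the theorem over $K_0$, and then over $K$. Theorem~\ref{thm:sharp}(ii) says that $\dim E^i(s,s+i-2)<\dim E^i(s,r)$ for some $r\ge s+i-2$, and there $K_0=\mathbb{Q}$. From now on $K=\mathbb{C}$.

\subsection{Filtered de Rham complexes}\label{ss:DR}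

Let $Y=\mathbb{P}^n(\mathbb{C})$ with the analytic topology, and let $\mathcal{O}$, $\Omega^j$, $\Theta$, $\mathcal{D}_Y$ be its sheaves of holomorphic functions, $j$-forms, vector fields and differential operators. The letter $h$ denotes a local equation of $D$; thus $\mathcal{O}(rD)=h^{-r}\mathcal{O}$ and $\mathcal{O}(*D)=\bigcup_r\mathcal{O}(rD)$. The Euler sequence identifies $\Gamma(\mathbb{P}^n,\Omega^i(m))$ with the forms $\sum a_J\,dX_J$, $\deg a_J=m-i$, that are killed by the Euler field. Dividing by $f^r$ and using GAGA, we get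
\[
A^i_{\le r}=\Gamma\bigl(Y,\Omega^i(rD)\bigr),
\]
compatibly with $d$.

Let $Q$ be a left $\mathcal{D}_Y$-module. Its de Rham complex $\operatorname{DR}(Q)$ has the terms $\Omega^j\otimes Q$ in degrees $j=0,\dots,n$, and in local coordinates its differential is $\nabla(\tau\otimes m)=d\tau\otimes m+\sum_k dx_k\wedge\tau\otimes\partial_k m$. Let $(Q_q)_{q\in\mathbb{Z}}$ be an increasing family of $\mathcal{O}$-submodules with $\Theta Q_q\subset Q_{q+1}$. Since $\nabla$ raises $q$ by one, we have subcomplexes
\[
\operatorname{DR}_a(Q_\bullet)=\bigl[\,Q_a\to\Omega^1\otimes Q_{a+1}\to\dots\to\Omega^n\otimes Q_{a+n}\,\bigr],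
\]
and the quotients $\operatorname{gr}_a\operatorname{DR}=\operatorname{DR}_a/\operatorname{DR}_{a-1}$ have $\mathcal{O}$-linear differentials. If $Q=\bigcup_q Q_q$, then
\begin{equation}\label{eq:limit}
\operatorname{gr}_q\operatorname{DR}\text{ acyclic for all }q>a\ \Longrightarrow\ \operatorname{DR}_a\to\operatorname{DR}\text{ is a quasi-isomorphism},
\end{equation}
because each $\operatorname{DR}_{q}/\operatorname{DR}_a$ is acyclic by induction on $q$, and direct limits are exact.

The \emph{pole order filtration} is $P_q=\mathcal{O}((q+1)D)$ for $q\ge0$ and $P_q=0$ for $q<0$. Put $\mathcal{P}_a=\operatorname{DR}_a(P_\bullet)$ and $\mathcal{P}_\infty=\operatorname{DR}(\mathcal{O}(*D))$. For $a\ge0$,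
\[
\mathcal{P}_a^{\,j}=\Omega^j\bigl((a+j+1)D\bigr).
\]
For a bounded complex $\mathcal{C}$ of sheaves there is a natural map $H^i(\Gamma(Y,\mathcal{C}))\to H^i(Y,\mathcal{C})$ to hypercohomology. So a closed global section of $\mathcal{C}^i$ has a class in $H^i(Y,\mathcal{C})$, which is zero if the section is the differential of a global section. The map is an isomorphism if $H^k(Y,\mathcal{C}^j)=0$ for all $j$ and all $k>0$.

\begin{lemma}\label{lem:bott}
For $a\ge0$ and for $a=\infty$ we have $H^i(Y,\mathcal{P}_a)=H^i(\Gamma(Y,\mathcal{P}_a))$, and $\Gamma(Y,\mathcal{P}_\infty)=A^\bullet$. In particular, for $0\le a<\infty$ and $i\ge1$, a closed form in $A^i_{\le a+i+1}$ has a primitive in $A^{i-1}_{\le a+i}$ if and only if its class in $H^i(Y,\mathcal{P}_a)$ is zero.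
\end{lemma}

\begin{proof}
Bott's vanishing theorem states that $H^k(\mathbb{P}^n,\Omega^j(m))=0$ for $k>0$ and $m>0$. It applies to $\mathcal{P}_a^{\,j}\cong\Omega^j((a+j+1)d)$. On the compact space $Y$ cohomology commutes with direct limits, which gives the case $a=\infty$.
\end{proof}

A form $\omega\in A^i_{\le s}$ is a section of $\mathcal{P}_a^{\,i}$ for every $a\ge\max(0,s-1-i)$. The value $a=s-1-i$ corresponds to a primitive of pole order $s-1$, and $a=s-1$ to a primitive of pole order $s+i-1$. Theorem~\ref{thm:main} thus says that an exact $\omega\in A^i_{\le s}$ has class zero in $H^i(Y,\mathcal{P}_{s-1})$.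

\subsection{Smooth points}

\begin{lemma}\label{lem:koszul}
For $a\ge0$ the cohomology sheaves of $\mathcal{P}_\infty/\mathcal{P}_a$ are supported on $S$.
\end{lemma}

\begin{proof}
Let $q\ge1$. The term of degree $j$ of $\mathcal{P}_q/\mathcal{P}_{q-1}$ is $h^{-(q+j+1)}\,\Omega^j/h\Omega^j$, and the differential sends $h^{-(q+j+1)}\tau$ to $-(q+j+1)h^{-(q+j+2)}\,dh\wedge\tau$. Up to nonzero constants this is the complex $(\Omega^\bullet\otimes\mathcal{O}_D,\,dh\wedge)$. It is zero off $D$. At a smooth point of $D$ we may take $h=x_1$ as a coordinate, because $h$ is reduced, and $dx_1\wedge$ is exact. Now apply \eqref{eq:limit} on $Y\setminus S$.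
\end{proof}

\begin{example}\label{ex:smooth}
Let $D$ be smooth. Then $H^i(Y,\mathcal{P}_a)\cong H^i(Y,\mathcal{P}_\infty)$ for $a\ge0$, so an exact form has class zero in $H^i(Y,\mathcal{P}_a)$ as soon as it is a section of $\mathcal{P}_a^{\,i}$. With $a=s-1$, Lemma~\ref{lem:bott} gives Theorem~\ref{thm:main}. If $s\ge i+1$, the choice $a=s-1-i$ gives a primitive of pole order at most $s-1$.
\end{example}

At a singular point $y$ the top cohomology of $(\Omega^\bullet\otimes\mathcal{O}_D,dh\wedge)$ is $\mathcal{O}_y/(h,\partial_1h,\dots,\partial_nh)\ne0$, and the argument breaks down for every $a$.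

\subsection{Two computations at a singular point}\label{ss:local}

Let $h\in\mathbb{C}\{x_1,\dots,x_n\}$, $dx=dx_1\wedge\dots\wedge dx_n$, and $E=\frac1N\sum_j x_j\partial_j$ for an integer $N\ge2$. For a homogeneous polynomial $v$ of degree $r$ and $m\ge1$, Cartan's formula for the contraction $\iota_E$ gives
\begin{equation}\label{eq:euler}
d\,\iota_E\bigl(v\,h^{-m}dx\bigr)=\tfrac{n+r}{N}\,v\,h^{-m}dx-m\,v\,E(h)\,h^{-m-1}dx .
\end{equation}

\begin{example}\label{ex:homog}
Let $h$ be homogeneous of degree $N$. Then $E(h)=h$, and the right side of \eqref{eq:euler} is $(\frac{n+r}{N}-m)\,v\,h^{-m}dx$. So for $s\ne n/N$ the germ $h^{-s}dx$ has a primitive of pole order $s$. It has none of pole order $s-1$: from $h^{-s}dx=d(h^{-(s-1)}\beta)$ we would get $dx=h\,d\beta-(s-1)\,dh\wedge\beta$, and the right side vanishes at $0$.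
\end{example}

\begin{example}\label{ex:quintic}
Let $n=2$, $N=5$, $h=x^5+y^5+g$ with $g=x^3y^3$, and $s\ge1$. Now $E(h)=h+\frac15g$, and \eqref{eq:euler} for $(v,m)=(1,s)$ and $(v,m)=(g,s+1)$ reads
\begin{align*}
d\,\iota_E\bigl(h^{-s}dx\wedge dy\bigr)&=\Bigl[\bigl(\tfrac25-s\bigr)h^{-s}-\tfrac s5\,g\,h^{-s-1}\Bigr]dx\wedge dy,\\
d\,\iota_E\bigl(g\,h^{-s-1}dx\wedge dy\bigr)&=\Bigl[\bigl(\tfrac35-s\bigr)g\,h^{-s-1}-\tfrac{s+1}5\,g^2h^{-s-2}\Bigr]dx\wedge dy .
\end{align*}
Each application of the Euler field leaves an error with a pole one order higher. The chain can be closed because $g^2$ vanishes to high order. For $v=ah_x+bh_y$ we have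
\[
v\,h^{-m-1}dx\wedge dy=\tfrac1m(a_x+b_y)\,h^{-m}dx\wedge dy-\tfrac1m\,d\bigl(h^{-m}(a\,dy-b\,dx)\bigr).
\]
Let $J=(h_x,h_y)$ and let $\mathfrak{m}$ be the maximal ideal. By Lemma~\ref{lem:jacobian} below, $\mathfrak{m}^r=\mathfrak{m}^{r-4}J$ for $r\ge7$. Starting from $g^2\in\mathfrak{m}^{12}$ we find $a,b\in\mathfrak{m}^8$, so $a_x+b_y\in\mathfrak{m}^7\subset J$, and the step can be repeated. This gives a germ $u\in\mathfrak{m}^2$ with
\[
g^2h^{-s-2}dx\wedge dy=\tfrac{1}{s(s+1)}\,u\,h^{-s}dx\wedge dy+d(\text{pole order}\le s+1).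
\]
Adding $\frac35-s$ times the first identity and $\frac s5$ times the second eliminates $g\,h^{-s-1}$. Hence
\[
\omega_0=\Bigl[\bigl(\tfrac25-s\bigr)\bigl(\tfrac35-s\bigr)-\tfrac1{25}u\Bigr]h^{-s}dx\wedge dy
\]
has pole order $s$ and a primitive of pole order $s+1=s+n-1$. Section~\ref{sec:sharp} shows that $\omega_0$ has no primitive of pole order $s$; the reason will be that $g\notin J$.
\end{example}

In both examples the numbers $\frac{n+r}{N}-m$ govern the computation. A general singularity has no Euler field, yet these numbers survive as eigenvalues of an operator $\partial_tt$ in one extra variable. The next section introduces this variable.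

\section{The graph embedding and an interpolating filtration}\label{sec:graph}

\subsection{The module $M$}\label{ss:M}

In $\mathcal{O}(*D)$, multiplication by $h$ and lowering the pole order are the same operation. To separate them we replace the pole $h^{-1}$ by $(h-t)^{-1}$. On an open set $Z\subset Y$ where $D$ has the equation $h$, let $\Gamma=\{t=h\}\subset Z\times\mathbb{C}$ be the graph and $M=\mathcal{O}_{Z\times\mathbb{C}}(*\Gamma)/\mathcal{O}_{Z\times\mathbb{C}}$, viewed as a sheaf on $Z\cong\Gamma$. Let $\delta$ be the class of $(h-t)^{-1}$, so that $\partial_t^j\delta$ is the class of $j!\,(h-t)^{-j-1}$. Then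
\[
M=\bigoplus_{j\ge0}\mathcal{O}\,\partial_t^j\delta,\qquad F_qM=\bigoplus_{j\le q}\mathcal{O}\,\partial_t^j\delta ,
\]
where $F_qM$ consists of the classes with a pole of order at most $q+1$ along $\Gamma$. This is the direct image of the $\mathcal{D}$-module $\mathcal{O}$ under the graph embedding. For $v\in\mathcal{O}$ and $\xi\in\Theta$,
\begin{align}
\xi\bigl(v\,\partial_t^j\delta\bigr)&=\xi(v)\,\partial_t^j\delta-v\,\xi(h)\,\partial_t^{j+1}\delta,\label{eq:xi}\\
t\bigl(v\,\partial_t^j\delta\bigr)&=hv\,\partial_t^j\delta-jv\,\partial_t^{j-1}\delta .\label{eq:t}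
\end{align}
The operators $t$ and $\partial_t$ commute with $\mathcal{D}_Y$. We put $\theta=\partial_tt$; then for $k\ge1$
\begin{equation}\label{eq:theta}
\theta\,\partial_t^k=\partial_t^k(\theta-k),\qquad t\,\partial_t^k=\partial_t^{k-1}(\theta-k).
\end{equation}
Setting $t=0$ brings us back to $\mathcal{O}(*D)$. Define
\[
\rho\colon M\to\mathcal{O}(*D),\qquad\rho\Bigl(\sum_j v_j\,\partial_t^j\delta\Bigr)=\sum_j j!\,v_j\,h^{-j-1}.
\]

\begin{lemma}\label{lem:rho}
The map $\rho$ is $\mathcal{D}_Y$-linear, and $\rho(F_qM)=P_q$. For $q\ge0$ and $u\in F_qM$ we have $\rho(u)\in\mathcal{O}$ if and only if $u\in tF_qM$.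
\end{lemma}

\begin{proof}
By \eqref{eq:xi}, $\rho(\xi(v\partial_t^j\delta))=j!\,\xi(v)h^{-j-1}-(j+1)!\,v\,\xi(h)h^{-j-2}=\xi(j!\,vh^{-j-1})$. The equality $\rho(F_qM)=P_q$ holds by definition. By \eqref{eq:t}, $\rho(t\,v\partial_t^j\delta)$ equals $j!\,vh^{-j}-j\,(j-1)!\,vh^{-j}=0$ for $j\ge1$ and equals $v$ for $j=0$; so $\rho(tM)\subset\mathcal{O}$. Conversely let $u=\sum_{j\le q}v_j\partial_t^j\delta$ with $\rho(u)\in\mathcal{O}$. In $h^q\rho(u)$ all terms except $q!\,v_q/h$ are holomorphic, so $v_q=hw$ with $w\in\mathcal{O}$. By \eqref{eq:t}, $u-t(w\partial_t^q\delta)$ lies in $F_{q-1}M$, and $\rho$ maps it into $\mathcal{O}$. Induction on $q$, starting from $F_{-1}M=0$, concludes.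
\end{proof}

\subsection{The Kashiwara--Malgrange filtration}

Let $V^0\mathcal{D}$ be the sheaf of rings on $Z\times\mathbb{C}$ generated by $\mathcal{O}_{Z\times\mathbb{C}}$, the vector fields on $Z$, and $\theta$. The \emph{Kashiwara--Malgrange filtration} along $t=0$ is the unique exhaustive decreasing filtration $(V^\alpha M)_{\alpha\in\mathbb{Q}}$ by coherent $V^0\mathcal{D}$-submodules with the following properties. Locally there is an integer $e\ge1$ such that $V^\alpha M$ is constant for $\alpha\in(\frac{k-1}{e},\frac ke]$, $k\in\mathbb{Z}$. We have $tV^\alpha\subset V^{\alpha+1}$, with equality for $\alpha\gg0$, and $\partial_tV^\alpha\subset V^{\alpha-1}$. Finally, $\theta-\alpha$ is nilpotent on $\operatorname{Gr}_V^\alpha M=V^\alpha M/V^{>\alpha}M$. Each $V^\alpha M$ is a $\mathcal{D}_Y$-submodule. We write $F_qV^\alpha=F_qM\cap V^\alpha M$ and $F_q\operatorname{Gr}_V^\alpha M=F_qV^\alpha/F_qV^{>\alpha}$.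

\begin{example}\label{ex:Vsmooth}
Let $h=x_1$. Then $\partial_t^j\delta=(-\partial_1)^j\delta$, so $\delta$ generates $M$ over $\mathcal{D}_Y$. Put $V^\alpha M=M$ for $\alpha\le1$ and $V^{\alpha}M=t^kM$ for $k<\alpha\le k+1$, $k\ge1$. Since $\theta\,t^k=t^{k+1}\partial_t+(k+1)t^k$, the operator $\theta$ acts on $t^kM/t^{k+1}M$ as $k+1$, so this is the Kashiwara--Malgrange filtration. In particular $\operatorname{Gr}^\alpha_VM=0$ for $\alpha<1$, and $\operatorname{Gr}^1_VM=M/tM\cong\mathcal{O}_D[\partial_t]$.
\end{example}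

Two properties follow from the definition.
\begin{itemize}
\item[(V1)] \emph{For $\alpha\ne0$ the maps $t\colon\operatorname{Gr}_V^\alpha M\to\operatorname{Gr}_V^{\alpha+1}M$ and $\partial_t\colon\operatorname{Gr}_V^{\alpha+1}M\to\operatorname{Gr}_V^{\alpha}M$ are bijective.} Indeed $\partial_tt=\theta$ on $\operatorname{Gr}_V^\alpha$ and $t\partial_t=\theta-1$ on $\operatorname{Gr}_V^{\alpha+1}$ are both $\alpha$ plus a nilpotent operator.
\item[(V2)] \emph{$\delta\in V^{>0}M$. Hence $F_qM\subset V^{>-q}M$ for $q\ge0$, and $F_0\operatorname{Gr}_V^0M=0$.} The functional equation of the Bernstein--Sato polynomial $b_h$ reads $b_h(-\theta)\delta\in\mathcal{D}_Y[\theta]\,t\delta$, and by Kashiwara's theorem the roots of $b_h$ are negative rational numbers. If $\delta\in V^\mu$ with $\mu\le0$, then $b_h(-\theta)$ is invertible on $\operatorname{Gr}_V^\mu$ and kills the class of $\delta$, so $\delta\in V^{>\mu}$. Finitely many such steps give the claim.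
\end{itemize}

\subsection{The sheaves $R^\alpha_q$}

We transport the two filtrations of $M$ to $\mathcal{O}(*D)$. For $\alpha\le1$ put
\[
R^\alpha_q=\rho(F_qV^\alpha)+\mathcal{O}\quad(q\ge0),\qquad R^\alpha_q=0\quad(q<0),
\]
and for $\alpha<1$ define $R^{>\alpha}_q$ in the same way with $V^{>\alpha}$. Then $R^\alpha_q\subset P_q$ and $\Theta R^\alpha_q\subset R^\alpha_{q+1}$, and $R^\alpha_q$ grows as $\alpha$ decreases. By (V2), it reaches the pole order filtration:
\begin{equation}\label{eq:RP}
R_q^{>-q}=P_q\qquad(q\ge0).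
\end{equation}
The summand $\mathcal{O}$ makes the definition independent of choices.

\begin{lemma}\label{lem:global}
The sheaves $R^\alpha_q$ and $R^{>\alpha}_q$ do not depend on the equation $h$. They are therefore defined on all of $Y$.
\end{lemma}

\begin{proof}
Off $D$ both sheaves equal $\mathcal{O}$ for $q\ge0$. Near a point of $D$, the composite $\bar\rho\colon M\to\mathcal{O}(*D)/\mathcal{O}$ is the restriction of meromorphic functions to $t=0$, and $R_q^\alpha/\mathcal{O}=\bar\rho(F_qV^\alpha)$. Let $h'=uh$ with a unit $u$, and let $M'$, $\Gamma'$, $\bar\rho'$ belong to $h'$. The automorphism $\Phi(x,t)=(x,u(x)t)$ maps $\Gamma$ onto $\Gamma'$, so $\Phi^*$ identifies $M'$ with $M$ and preserves the pole order along the graph, that is, $F$. It is the identity on $\{t=0\}$, so $\bar\rho\circ\Phi^*=\bar\rho'$. It replaces $t$ by $ut$ and $\partial_t$ by $u^{-1}\partial_t$, hence preserves $\theta$ and $V^0\mathcal{D}$; by uniqueness it preserves $V^\alpha$.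
\end{proof}

The graded pieces of $R^\bullet_q$ measure how far the bijection in (V1) is from respecting $F$.

\begin{lemma}\label{lem:seq}
For $\alpha<1$ and all $q$ there is an exact sequence, compatible with the action of $\Theta$,
\[
0\to F_q\operatorname{Gr}_V^{\alpha-1}M\xrightarrow{\ t\ }F_q\operatorname{Gr}_V^{\alpha}M\xrightarrow{\ \rho\ }R^\alpha_q/R^{>\alpha}_q\to0 .
\]
\end{lemma}

\begin{proof}
Let $q\ge0$; otherwise all terms vanish. The map $t$ preserves $F_q$ by \eqref{eq:t} and is injective by (V1), since $\alpha-1\ne0$. By Lemma~\ref{lem:rho},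
\[
R^\alpha_q/R^{>\alpha}_q=F_qV^\alpha\big/\bigl(F_qV^{>\alpha}+F_qV^\alpha\cap tF_qM\bigr),
\]
so it suffices to show $F_qV^\alpha\cap tF_qM=tF_qV^{\alpha-1}$. The inclusion $\supset$ is part of the definition of $V$. Let $m\in F_qM$ with $tm\in V^\alpha$. If $m\in V^\mu$ with $\mu<\alpha-1$, then $\mu<0$ and $tm\in V^{>\mu+1}$, so $m\in V^{>\mu}$ by (V1). Since $V$ is exhaustive and discrete, finitely many steps give $m\in V^{\alpha-1}$.
\end{proof}

\section{Acyclicity of graded de Rham complexes}\label{sec:hodge}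

By Lemma~\ref{lem:seq}, the complex $\operatorname{DR}_a(R^\alpha_\bullet/R^{>\alpha}_\bullet)$ is the cokernel of $t$ between two filtered pieces of de Rham complexes, and $t$ is an isomorphism between the full complexes. So we need to know for which $a$ the piece $\operatorname{DR}_a(\operatorname{Gr}_V^\alpha M)$, formed with $F$, already computes the cohomology of $\operatorname{DR}(\operatorname{Gr}_V^\alpha M)$. This is where Hodge theory enters.

\subsection{Facts from the theory of Hodge modules}

A polarizable Hodge module of weight $w$ on a complex manifold has an underlying filtered $\mathcal{D}$-module $(H,F)$ with $\mathcal{O}$-coherent steps $F_pH$. We use left modules and denote the Hodge module by $H$ as well. The Tate twist is $F_p(H(k))=F_{p-k}H$, so that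
\[
\operatorname{gr}_q\operatorname{DR}(H(k))=\operatorname{gr}_{q-k}\operatorname{DR}(H).
\]
The basic example is $\mathbb{Q}^H_Y[n]$, of weight $n$, with underlying module $\mathcal{O}=F_0\mathcal{O}$, $F_{-1}\mathcal{O}=0$; its direct image under the graph embedding gives $(M,F)$. With $j\colon U\to Y$ the inclusion, $\mathcal{O}(*D)$ underlies the mixed Hodge module $Rj_*\mathbb{Q}^H_U[n]$, and $F_\bullet\mathcal{O}(*D)$ denotes its Hodge filtration. We use five facts.

\begin{itemize}
\item[(H1)] \emph{Compatibility of $F$ and $V$.} For $\gamma<1$ and all $q$, the map $\partial_t\colon F_q\operatorname{Gr}_V^\gamma M\to F_{q+1}\operatorname{Gr}_V^{\gamma-1}M$ is bijective. Surjectivity is part of \cite[(3.2.1)]{MHP}, which holds for Hodge modules; injectivity is (V1).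
\item[(H2)] \emph{Nearby and vanishing cycles} \cite[5.1.3]{MHP}. Put
\[
\psi_h=\bigoplus_{0<\gamma\le1}\operatorname{Gr}_V^\gamma M,\quad F_p\psi_h=\bigoplus_{0<\gamma\le1} F_{p-1}\operatorname{Gr}_V^\gamma M,\qquad\phi_{h,1}=(\operatorname{Gr}_V^0M,F).
\]
Let $Q$ be one of these, let $c=n-1$ for $\psi_h$ and $c=n$ for $\phi_{h,1}$, and let $\mathcal{N}$ be the nilpotent operator given by $\theta-\gamma$ on $\operatorname{Gr}_V^\gamma M$. Let $W$ be the monodromy filtration centered at $c$: the locally finite increasing filtration with $\mathcal{N}W_k\subset W_{k-2}$ such that $\mathcal{N}^l\colon\operatorname{Gr}^W_{c+l}\to\operatorname{Gr}^W_{c-l}$ is bijective for $l\ge0$. Then $\operatorname{Gr}^W_kQ$ with the induced filtration $F$ underlies a polarizable Hodge module of weight $k$, and $\mathcal{N}^l$ induces a filtered isomorphism $\operatorname{Gr}^W_{c+l}Q\cong(\operatorname{Gr}^W_{c-l}Q)(-l)$.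
\item[(H3)] \emph{Duality.} If $H$ is polarizable of weight $w$, then $\operatorname{gr}_q\operatorname{DR}(H)$ is acyclic if and only if $\operatorname{gr}_{-q-w}\operatorname{DR}(H)$ is acyclic.
\item[(H4)] \emph{The Hodge filtration on $\mathcal{O}(*D)$.} For all $q$, $F_q\mathcal{O}(*D)=\rho(F_qV^1)$. This is due to Saito; see \cite[Theorem A$'$]{MP} with $\alpha=1$.
\item[(H5)] \emph{Strictness.} The map $H^i(Y,\operatorname{DR}_a(F_\bullet\mathcal{O}(*D)))\to H^i(Y,\mathcal{P}_\infty)$ is injective for all $i$ and $a$. This is the strictness of projective direct images \cite[Thm.~2.14]{MHM}, applied to $Rj_*\mathbb{Q}^H_U[n]$ and the map from $Y$ to a point.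
\end{itemize}

The argument below depends on the exact indices, so we explain how (H2)--(H4) are obtained and check the shifts.

\emph{On (H2).} Saito works with right modules, with $F[1]$ on $\psi_h$ and $F$ on $\phi_{h,1}$. The passage $F_p(\omega_Y\otimes\cdot)=\omega_Y\otimes F_{p+n}(\cdot)$, where $\omega_Y=\Omega^n$, shifts both by the same amount. For $h=x_1$, Example~\ref{ex:Vsmooth} gives $\psi_h=\mathcal{O}_D[\partial_t]$ with first nonzero step $F_1$, as it must be for the direct image of $\mathcal{O}_D$ under a closed embedding of codimension one in left indexing.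

\emph{On (H3).} A polarization includes an isomorphism of filtered modules $\mathbb{D}H\cong H(w)$, where $\mathbb{D}$ is the duality functor \cite[5.2.10]{MHP}. Moreover, up to a shift of complexes,
\[
\operatorname{gr}_{-q}\operatorname{DR}(\mathbb{D}H)\cong R\mathcal{H}om_{\mathcal{O}}\bigl(\operatorname{gr}_q\operatorname{DR}(H),\omega_Y[n]\bigr)
\]
by \cite[\S2.4]{MHP}. The reason is that for right modules, with $\mathcal{S}=\operatorname{Sym}\Theta$, the functor $\operatorname{gr}\operatorname{DR}$ is $\operatorname{gr}^F(\cdot)\otimes^L_{\mathcal{S}}\mathcal{O}$, the functor $\operatorname{gr}^F\mathbb{D}$ is $R\mathcal{H}om_{\mathcal{S}}(\cdot,\mathcal{S}\otimes\omega_Y)[n]$, and $R\mathcal{H}om_{\mathcal{S}}(\mathcal{E},\mathcal{S})\otimes^L_{\mathcal{S}}\mathcal{O}=R\mathcal{H}om_{\mathcal{O}}(\mathcal{E}\otimes^L_{\mathcal{S}}\mathcal{O},\mathcal{O})$ for a coherent, hence perfect, $\mathcal{S}$-module $\mathcal{E}$. Since $R\mathcal{H}om(\cdot,\omega_Y[n])$ is a duality on bounded complexes with coherent cohomology, (H3)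 follows. For $H=\mathcal{O}$ and $w=n$, the complex $\operatorname{gr}_q\operatorname{DR}(\mathcal{O})$ is $\Omega^{-q}$ up to shift, its dual is $\Omega^{n+q}$, and this is $\operatorname{gr}_{-q-n}\operatorname{DR}(\mathcal{O})$ up to shift, as predicted.

\emph{On (H4).} Let $M(*t)=\bigoplus_j\mathcal{O}(*D)\partial_t^j\delta$ be the direct image of $\mathcal{O}(*D)$ under the graph embedding, with Hodge filtration $F_pM(*t)=\bigoplus_jF_{p-j}\mathcal{O}(*D)\,\partial_t^j\delta$. The quotient $M(*t)/M$ is supported on $t=0$, so $V^{>0}M(*t)=V^{>0}M$, and $F_pV^{>0}$ is determined by the restriction to $t\ne0$ \cite[3.2.2]{MHP}, hence is the same for both modules. The map $t\colon F_pV^\alpha\to F_pV^{\alpha+1}$ is bijective for $\alpha>0$, and for an open direct image $t\colon F_p\operatorname{Gr}_V^0\to F_p\operatorname{Gr}_V^1$ is bijective as well; so $F_pV^0M(*t)=t^{-1}F_pV^1M$. The surjectivity in (H1), for $M(*t)$, then gives $F_pM(*t)=\sum_k\partial_t^k\,t^{-1}F_{p-k}V^1M$. Let $\sigma(\sum w_j\partial_t^j\delta)=w_0$. The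 map $\sigma$ kills $\partial_tM(*t)$. From $t^{-m}\partial_t=\partial_tt^{-m}+mt^{-m-1}$ we get $t^{-1}\partial_t^j\equiv j!\,t^{-j-1}$ modulo operators $\partial_t(\cdot)$, so $\sigma(t^{-1}u)=\rho(u)$ for $u\in M$. Therefore $F_p\mathcal{O}(*D)=\sigma(F_pM(*t))=\sigma(t^{-1}F_pV^1M)=\rho(F_pV^1)$.

Since $t\delta\in F_0V^1$ by (V2) and $\rho(\mathcal{O}\,t\delta)=\mathcal{O}$, fact (H4) identifies the small end of our filtration:
\begin{equation}\label{eq:RF}
R^1_q=F_q\mathcal{O}(*D)\qquad(q\in\mathbb{Z}).
\end{equation}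

\subsection{The acyclicity lemma}

The complexes $\operatorname{gr}_q\operatorname{DR}$ vanish for trivial reasons when $q$ is very negative, and duality turns this into acyclicity for large $q$. The resulting bound is good for high weights and poor for low weights; the isomorphisms $\mathcal{N}^l$ carry the good bound over.

\begin{lemma}\label{lem:acyclic}
For $\gamma\in[0,1)$ and $q\ge0$ the complex $\operatorname{gr}_q\operatorname{DR}(\operatorname{Gr}_V^\gamma M)$ is acyclic.
\end{lemma}

\begin{proof}
Let $Q$ and $c$ be as in (H2), and put $H_l=\operatorname{Gr}^W_{c+l}Q$ for $l\in\mathbb{Z}$. In both cases $F_pQ=0$ for $p\le0$: for $\psi_h$ because of the shift and $F_{-1}M=0$, and for $\phi_{h,1}$ by (V2). We claim that $\operatorname{gr}_q\operatorname{DR}(Q)$ is acyclic for $q\ge n-c$.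

The terms of $\operatorname{gr}_q\operatorname{DR}(H_l)$ involve $\operatorname{gr}^F_pH_l$ with $p\le q+n$, so they vanish if $q\le-n$. By (H3) with $w=c+l$, the complex $\operatorname{gr}_q\operatorname{DR}(H_l)$ is acyclic if $-q-c-l\le-n$, that is, if
\begin{equation}\label{eq:range}
q\ge n-c-l .
\end{equation}
Let $l\ge0$ and $q\ge n-c$. Then \eqref{eq:range} holds, so $\operatorname{gr}_q\operatorname{DR}(H_l)$ is acyclic. From $H_l\cong H_{-l}(-l)$ we get $\operatorname{gr}_q\operatorname{DR}(H_{-l})\cong\operatorname{gr}_{q-l}\operatorname{DR}(H_l)$, and $q-l\ge n-c-l$; so this complex is acyclic too. Because $F$ on $W_k$ and on $\operatorname{Gr}^W_k$ is the induced filtration, the sequences $0\to F_pW_{k-1}\to F_pW_k\to F_p\operatorname{Gr}^W_k\to0$ are exact, hence so are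
\[
0\to\operatorname{gr}_q\operatorname{DR}(W_{k-1})\to\operatorname{gr}_q\operatorname{DR}(W_k)\to\operatorname{gr}_q\operatorname{DR}(\operatorname{Gr}^W_k)\to0 .
\]
As $W$ is locally finite, the claim follows.

For $Q=\phi_{h,1}$ we have $n-c=0$, which is the case $\gamma=0$. For $Q=\psi_h$ we have $n-c=1$, and $\operatorname{gr}_{q}\operatorname{DR}(\operatorname{Gr}_V^\gamma M)$ is a direct summand of $\operatorname{gr}_{q+1}\operatorname{DR}(\psi_h)$ for $0<\gamma<1$.
\end{proof}

In top degree the lemma says that $F_{p+1}=F_p+\Theta F_p$ on $\operatorname{Gr}_V^\gamma M$ for all $p\ge n-1$: no new generators of $F$ appear beyond the step $n-1$.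

\begin{proposition}\label{prop:qis}
Let $s\ge1$ be an integer and $-s\le\alpha<1$. Then the inclusion $\operatorname{DR}_{s-1}(\operatorname{Gr}_V^\alpha M)\to\operatorname{DR}(\operatorname{Gr}_V^\alpha M)$ is a quasi-isomorphism.
\end{proposition}

\begin{proof}
Write $\alpha=\gamma-k$ with $\gamma\in[0,1)$ and $k\in\mathbb{Z}$; then $0\le k\le s$. By (H1), applied at $\gamma,\gamma-1,\dots,\gamma-k+1$, the $\mathcal{D}_Y$-linear map $\partial_t^k$ induces isomorphisms $F_{q-k}\operatorname{Gr}_V^\gamma M\cong F_q\operatorname{Gr}_V^{\alpha}M$ for all $q$. So the inclusion is isomorphic to $\operatorname{DR}_{s-1-k}(\operatorname{Gr}_V^\gamma M)\to\operatorname{DR}(\operatorname{Gr}_V^\gamma M)$. Since $s-1-k\ge-1$, Lemma~\ref{lem:acyclic} and \eqref{eq:limit} apply.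
\end{proof}

\section{Proof of the bound}\label{sec:proof}

Fix $s\ge1$. A form of pole order at most $s$ has coefficients in $P_{s-1}=R^{>1-s}_{s-1}$, by \eqref{eq:RP}. To go from $R^{>1-s}$ down to $R^1$ we must cross the indices $\alpha$ with $1-s<\alpha<1$. By Lemma~\ref{lem:seq} this involves $\operatorname{Gr}_V^{\alpha'}M$ for $-s<\alpha'<1$, and Proposition~\ref{prop:qis} controls these in $\operatorname{DR}_{s-1}$. This dictates the index $a=s-1$, whatever the degree $i$ of the form. Put
\[
\mathcal{H}=\operatorname{DR}_{s-1}\bigl(F_\bullet\mathcal{O}(*D)\bigr)=\operatorname{DR}_{s-1}(R^1_\bullet),\qquad\mathcal{B}=\operatorname{DR}_{s-1}\bigl(R^{>1-s}_\bullet\bigr),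
\]
using \eqref{eq:RF}. These are complexes on $Y$ by Lemma~\ref{lem:global}, and
\[
\mathcal{H}\subset\mathcal{B}\subset\mathcal{P}_{s-1}\subset\mathcal{P}_\infty .
\]

\begin{proposition}\label{prop:HB}
The inclusion $\mathcal{H}\subset\mathcal{B}$ is a quasi-isomorphism.
\end{proposition}

\begin{proof}
The statement is local. Near a given point $V$ has finitely many jumps in $(1-s,1)$, so the complexes $\operatorname{DR}_{s-1}(R^\alpha_\bullet)$, $1-s<\alpha\le1$, form a finite chain from $\mathcal{H}$ to $\mathcal{B}$ with quotients $\operatorname{DR}_{s-1}(R^\alpha_\bullet/R^{>\alpha}_\bullet)$, $1-s<\alpha<1$. Fix such an $\alpha$ and consider the commutative square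
\[
\begin{array}{ccc}
\operatorname{DR}_{s-1}(\operatorname{Gr}_V^{\alpha-1}M)&\xrightarrow{\ t\ }&\operatorname{DR}_{s-1}(\operatorname{Gr}_V^{\alpha}M)\\
\downarrow&&\downarrow\\
\operatorname{DR}(\operatorname{Gr}_V^{\alpha-1}M)&\xrightarrow{\ t\ }&\operatorname{DR}(\operatorname{Gr}_V^{\alpha}M).
\end{array}
\]
The vertical maps are quasi-isomorphisms by Proposition~\ref{prop:qis}, since $\alpha-1$ and $\alpha$ lie in $(-s,1)$. The bottom map is an isomorphism by (V1). So the top map is a quasi-isomorphism. By Lemma~\ref{lem:seq} it is injective with cokernel $\operatorname{DR}_{s-1}(R^\alpha_\bullet/R^{>\alpha}_\bullet)$, which is therefore acyclic.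
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\omega\in A^i_{\le s}=\Gamma(Y,\Omega^i(sD))$ be exact. By \eqref{eq:RP},
\[
\mathcal{O}(sD)=R^{>1-s}_{s-1}\subset R^{>1-s}_{s-1+i},
\]
so $\omega$ is a closed global section of $\mathcal{B}^i$ and has a class $[\omega]\in H^i(Y,\mathcal{B})$. Its image in $H^i(Y,\mathcal{P}_\infty)$ is zero, because $\omega=d\eta_0$ for a global section $\eta_0$ of $\mathcal{P}_\infty^{\,i-1}$. By Proposition~\ref{prop:HB}, $H^i(Y,\mathcal{H})\cong H^i(Y,\mathcal{B})$, and $H^i(Y,\mathcal{H})\to H^i(Y,\mathcal{P}_\infty)$ is injective by (H5). Hence $[\omega]=0$, and the class of $\omega$ in $H^i(Y,\mathcal{P}_{s-1})$ vanishes as well. Lemma~\ref{lem:bott} with $a=s-1$ gives a primitive in $A^{i-1}_{\le s+i-1}$.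
\end{proof}

\begin{remark}
Proposition~\ref{prop:HB} is local. The global geometry enters twice: projectivity of $Y$ in (H5), and Bott vanishing on $\mathbb{P}^n$ in the passage from a hypercohomology class to a global primitive. Characteristic $0$ is what allows the reduction to $\mathbb{C}$.
\end{remark}

\section{Sharpness}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}(ii). The plan is to carry out the computation of Example~\ref{ex:quintic} in $n$ variables, to prove that the resulting germ has no better primitive, and to extend the germ to a global form.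

\subsection{The singular point and its Jacobian ideal}

It suffices to treat $n=i$. Indeed, let $n>i$ and let $\omega$ be a form as required on $\mathbb{P}^i$. The same expression, read in the variables $X_0,\dots,X_n$, is an exact form of pole order at most $s$ on $\mathbb{P}^n$. If it had a primitive $\eta$ of pole order at most $s+i-2$, then setting $X_k=0$ and $dX_k=0$ for $k>i$ would give such a primitive on $\mathbb{P}^i$, since this restriction commutes with $d$ and with the Euler contraction and fixes $f$ and $\omega$.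

So let $n=i\ge2$ and $N=3n-1$. The polynomial $f=X_0\sum_jX_j^N+(X_1\cdots X_n)^3$ is linear in $X_0$ with coprime coefficients, hence irreducible. At the point $0=(1:0:\dots:0)$, with $x_j=X_j/X_0$, the equation of $D$ is
\[
h=x_1^N+\dots+x_n^N+g,\qquad g=(x_1\cdots x_n)^3 .
\]
The exponents are chosen so that $\deg g=N+1$ and $g^{n-1}=\prod_jx_j^{N-2}$. Let $\mathcal{O}_0=\mathbb{C}\{x\}$ with maximal ideal $\mathfrak{m}$, let $h_j=\partial_jh=Nx_j^{N-1}+g_j$, where $g_j=\partial_jg$ is homogeneous of degree $N$, and let $J=(h_1,\dots,h_n)$.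

\begin{lemma}\label{lem:jacobian}
\begin{itemize}
\item[(a)] $g^{n-1}\notin J$.
\item[(b)] $\mathfrak{m}^r=\mathfrak{m}^{r-N+1}J$ for $r>n(N-2)$.
\item[(c)] The point $0$ is isolated in $S$, and the complex $(\Omega^\bullet_0,dh\wedge)$ is exact except in degree $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We show that the lowest-degree form of every nonzero $v\in J$ lies in the ideal $(x_1^{N-1},\dots,x_n^{N-1})$; the monomial $\prod x_j^{N-2}$ does not. Write $v=\sum b_jh_j$, let $\beta$ be the minimal order of the $b_j$, and let $b_j'$ be the part of degree $\beta$ of $b_j$. Then $\operatorname{ord}v\ge\beta+N-1$. If $\sum b'_jx_j^{N-1}\ne0$, the lowest form of $v$ is $N\sum b'_jx_j^{N-1}$, and we are done. Otherwise, since the $x_j^{N-1}$ form a regular sequence, $b'_j=\sum_ka_{jk}x_k^{N-1}$ with an antisymmetric matrix $(a_{jk})$ of homogeneous polynomials. Replacing $b_j$ by $b_j-\frac1N\sum_ka_{jk}h_k$ leaves $v$ unchanged, because $\sum_{j,k}a_{jk}h_jh_k=0$, and raises $\beta$. As $\beta\le\operatorname{ord}v-N+1$, the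 process ends in the first case.

(b) The inclusion $\supset$ holds since $J\subset\mathfrak{m}^{N-1}$. A monomial of degree $r>n(N-2)$ has the form $x_k^{N-1}v'$ with $\deg v'=r-N+1$, and $x_k^{N-1}v'=\frac1N(v'h_k-v'g_k)\in\mathfrak{m}^{r-N+1}J+\mathfrak{m}^{r+1}$. So $\mathfrak{m}^r=\mathfrak{m}^{r-N+1}J+\mathfrak{m}\cdot\mathfrak{m}^r$, and Nakayama's lemma concludes.

(c) By (b), $J$ contains a power of $\mathfrak{m}$. So $0$ is an isolated common zero of the $h_j$, and $h_1,\dots,h_n$ is a regular sequence in the regular local ring $\mathcal{O}_0$; the complex is its Koszul complex.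
\end{proof}

Since $\sum x_jh_j=Nh+g$, we have $g\equiv-Nh$ modulo $J$. Thus (a) says $h^{n-1}\notin J$, whereas $h^n\in J$ by (b), because $\deg g^n=3n^2>n(N-2)$. In Example~\ref{ex:homog}, by contrast, $h$ itself lies in the Jacobian ideal.

\subsection{The top cohomology of $\operatorname{DR}(M)$}

Let $M$ now denote the stalk at $0$ of the module of Subsection~\ref{ss:M}. By \eqref{eq:xi}, the differential of $\operatorname{DR}(M)$ is
\[
\nabla\bigl(\tau\,\partial_t^l\delta\bigr)=d\tau\,\partial_t^l\delta-dh\wedge\tau\,\partial_t^{l+1}\delta .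
\]
Let $G=H^n(\operatorname{DR}(M))=M\,dx/\sum_j\partial_j(M)\,dx$, let $G_q$ be the image of $F_qM\,dx$, and let $[v]$ be the class of $v\,\delta\,dx$ for $v\in\mathcal{O}_0$. The operators $t$, $\partial_t$, $\theta$ act on $G$. By Lemma~\ref{lem:rho}, $\rho$ extends to a map of complexes $\operatorname{DR}(M)\to\Omega^\bullet(*D)_0$. The next lemma turns the pole order of a primitive into a question on divisibility by $t$ in $G$.

\begin{lemma}\label{lem:dictionary}
Let $s\ge1$, let $u\in F_{s-1}M\,dx$ have class $w\in G$, and put $\omega_0=\rho(u)\in\Omega^n(sD)_0$.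
\begin{itemize}
\item[(a)] If $w\in tG$, then $\omega_0\in d\,\Omega^{n-1}(*D)_0$.
\item[(b)] If $r\ge s$ and $\omega_0\in d\,\Omega^{n-1}(rD)_0$, then $w\in tG_r$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $u=tz+\nabla y$. Then $\omega_0=\rho(tz)+d\rho(y)$, and $\rho(tz)\in\Omega^n_0=d\Omega^{n-1}_0$ by Lemma~\ref{lem:rho} and the Poincar\'e lemma.

(b) Let $\omega_0=d\eta$ and lift $\eta$ to $y\in\Omega^{n-1}\otimes F_{r-1}M$ with $\rho(y)=\eta$. Then $u-\nabla y\in F_rM\,dx$ is killed by $\rho$, so by Lemma~\ref{lem:rho} it equals $tz$ with $z\in F_rM\,dx$. Hence $w$ is $t$ times the class of $z$.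
\end{proof}

So we look for $w\in G_{s-1}\cap tG$ with $w\notin tG_{s+n-2}$.

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(a)] $\partial_t^k[\partial_jv]=\partial_t^{k+1}[vh_j]$ for $v\in\mathcal{O}_0$, $k\ge0$.
\item[(b)] $\partial_t$ is bijective on $G$, and $G_q=\partial_tG_{q-1}$ for $q\ge1$.
\item[(c)] If $q\ge1$ and $\partial_t^q[v]\in G_{q-1}$, then $v\in J$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) This is \eqref{eq:xi} for $\xi=\partial_j$, read in $G$.

(b) Every $v$ is $\partial_1b$ for some $b\in\mathcal{O}_0$, so $[v]=\partial_t[bh_1]$ and $G_0\subset\partial_tG_0$. Hence $G_q=G_0+\partial_tG_{q-1}=\partial_tG_{q-1}$, and $\partial_t$ is surjective. By \eqref{eq:xi}, the map $\sum v_j\partial_t^j\delta\mapsto v_0$ is $\mathcal{D}_Y$-linear, so $0\to M\xrightarrow{\partial_t}M\to\mathcal{O}_0\to0$ is an exact sequence of $\mathcal{D}_Y$-modules. The kernel of $\partial_t$ on $G$ is the image of $H^{n-1}(\Omega_0^\bullet)$, which is zero because $n\ge2$.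

(c) By assumption $v\,\partial_t^q\delta\,dx-m=\nabla\xi$ with $m\in F_{q-1}M\,dx$ and $\xi=\sum_{k\le l}\xi_k\partial_t^k\delta$, $\xi_k\in\Omega_0^{n-1}$. The coefficient of $\partial_t^{l+1}\delta$ in $\nabla\xi$ is $-dh\wedge\xi_l$. If $l\ge q$ it must vanish, so $\xi_l=dh\wedge\tau$ by Lemma~\ref{lem:jacobian}(c). Adding $\nabla(\tau\partial_t^{l-1}\delta)=d\tau\,\partial_t^{l-1}\delta-dh\wedge\tau\,\partial_t^l\delta$ to $\xi$ removes the top term and does not change $\nabla\xi$. So we may take $l=q-1$, and the coefficients of $\partial_t^q\delta$ give $v\,dx=-dh\wedge\xi_{q-1}\in J\,dx$.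
\end{proof}

\subsection{Levels}

By \eqref{eq:theta} and Lemma~\ref{lem:G}(b), the equation $w=t\partial_t^s\zeta$ determines $\zeta$ up to an element killed by $\theta-s$. To exclude a better primitive we must show that such elements have low pole order. For this we filter $G$ by approximate eigenvalues of $\theta$. Let $E=\frac1N\sum x_j\partial_j$, so that $E(h)=h+\frac1Ng$. Expanding $\frac1N\sum_j\partial_j(x_jv\,\delta)$ by \eqref{eq:xi} and using $hv\,\partial_t\delta=\theta(v\delta)$, we obtain the analogue of \eqref{eq:euler} in $G$: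
\begin{equation}\label{eq:eulerG}
\theta[v]=\bigl[\bigl(\tfrac nN+E\bigr)v\bigr]-\tfrac1N\,\partial_t[gv].
\end{equation}
For $\ell\in\frac1N\mathbb{Z}$ let $\mathcal{L}^\ell\subset G$ be the span of the elements $\partial_t^k[v]$ with $k,r\ge0$, $v\in\mathfrak{m}^r$ and $\frac{n+r}N-k\ge\ell$. We call $\frac{n+r}N-k$ the \emph{level} of the pair $(k,r)$. The spaces $\mathcal{L}^\ell$ decrease with $\ell$, and their union is $G$.

\begin{lemma}\label{lem:levels}
\begin{itemize}
\item[(a)] $(\theta-\ell)\mathcal{L}^\ell\subset\mathcal{L}^{\ell+1/N}$.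
\item[(b)] If $\kappa\in G$ and $(\theta-c)\kappa=0$ with $c\in\mathbb{Z}$, then $\kappa\in\mathcal{L}^c$.
\item[(c)] If $q\ge0$ and $\ell>n-1-q-\frac nN$, then $\mathcal{L}^\ell\subset G_q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v\in\mathfrak{m}^r$ and let $(k,r)$ have level $\lambda\ge\ell$. By \eqref{eq:theta} and \eqref{eq:eulerG},
\[
(\theta-\ell)\,\partial_t^k[v]=\partial_t^k\bigl[\bigl(\tfrac nN+E-k-\ell\bigr)v\bigr]-\tfrac1N\,\partial_t^{k+1}[gv].
\]
The pair $(k+1,r+N+1)$ has level $\lambda+\frac1N$, so the last term lies in $\mathcal{L}^{\ell+1/N}$. In the first term, $(\frac nN+E-k-\ell)v\equiv(\lambda-\ell)v$ modulo $\mathfrak{m}^{r+1}$. If $\lambda=\ell$, the function lies in $\mathfrak{m}^{r+1}$, and $(k,r+1)$ has level $\ell+\frac1N$. If $\lambda>\ell$, it lies in $\mathfrak{m}^r$, and $\lambda\ge\ell+\frac1N$.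

(b) If $\kappa\in\mathcal{L}^\ell$ with $\ell<c$, then $(c-\ell)\kappa=(\theta-\ell)\kappa\in\mathcal{L}^{\ell+1/N}$. Finitely many steps lead to $\ell=c$.

(c) We show by induction on $k$ that $\partial_t^k[v]\in G_q$ whenever $v\in\mathfrak{m}^r$ and $(k,r)$ has level at least $\ell$. For $k\le q$ there is nothing to prove. Let $k\ge q+1$. Then $\frac{n+r}N\ge\ell+k>n-\frac nN$, that is, $r>n(N-2)$. By Lemma~\ref{lem:jacobian}(b), $v=\sum b_jh_j$ with $b_j\in\mathfrak{m}^{r-N+1}$, and by Lemma~\ref{lem:G}(a), $\partial_t^k[v]=\partial_t^{k-1}[\sum\partial_jb_j]$ with $\sum\partial_jb_j\in\mathfrak{m}^{r-N}$; note that $r>2(N-2)>N$. The pair $(k-1,r-N)$ has the same level as $(k,r)$.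
\end{proof}

\subsection{The chain of error terms}

Put $e_k=\partial_t^k[g^k]$ and $\lambda_k=\frac{n+k}N$ for $k\ge0$. The pair $(k,k(N+1))$ has level $\lambda_k$, so $e_k\in G_k\cap\mathcal{L}^{\lambda_k}$. Since $g^k$ is homogeneous, \eqref{eq:theta} and \eqref{eq:eulerG} give
\begin{equation}\label{eq:chain}
\theta e_k=\lambda_ke_k-\tfrac1Ne_{k+1}.
\end{equation}
Along this chain the apparent pole order $k$ grows, but so does the level, which eventually forces the pole order down. The true pole order peaks at $k=n-1$: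
\begin{equation}\label{eq:peak}
e_k\in G_{n-2}\ \text{ for }k\ne n-1,\qquad e_{n-1}\notin G_{n-2}.
\end{equation}
Indeed, for $k\le n-2$ we have $G_k\subset G_{n-2}$. For $k\ge n$ we have $\lambda_k>\lambda_{n-1}=\frac{2n-1}{3n-1}=1-\frac nN$, and Lemma~\ref{lem:levels}(c) applies with $q=n-2$. The last assertion follows from Lemma~\ref{lem:G}(c) with $q=n-1$ and Lemma~\ref{lem:jacobian}(a).

\begin{proposition}\label{prop:local}
Let $s\ge n-1$. There is a germ $\omega_0\in\Omega^n(sD)_0$ that lies in $d\,\Omega^{n-1}(*D)_0$ but not in $d\,\Omega^{n-1}((s+n-2)D)_0$.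
\end{proposition}

\begin{proof}
Let $k_0$ be minimal with $\lambda_{k_0}>n-1-\frac nN$. Then $e_{k_0}\in G_0$ by Lemma~\ref{lem:levels}(c); $k_0\ge n$, because $\lambda_{n-1}=1-\frac nN\le n-1-\frac nN$; and $\lambda_k<n-1\le s$ for $k<k_0$. So we can define nonzero numbers $c_0=(\lambda_0-s)^{-1}$ and $c_k=c_{k-1}/(N(\lambda_k-s))$ for $1\le k<k_0$. Put $\zeta_0=\sum_{k<k_0}c_ke_k$. By \eqref{eq:chain}, the coefficient of $e_k$ in $(\theta-s)\zeta_0$ is $c_k(\lambda_k-s)-\frac1Nc_{k-1}=0$ for $1\le k<k_0$, so
\[
(\theta-s)\zeta_0=e_0-\tfrac1Nc_{k_0-1}e_{k_0}\in G_0 .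
\]
By \eqref{eq:theta}, the element $w=t\partial_t^s\zeta_0=\partial_t^{s-1}(\theta-s)\zeta_0$ lies in $tG\cap G_{s-1}$.

Suppose that $w\in tG_{s+n-2}$. By Lemma~\ref{lem:G}(b), $w=t\partial_t^s\zeta_1$ with $\zeta_1\in G_{n-2}$. Then $\partial_t^{s-1}(\theta-s)(\zeta_1-\zeta_0)=0$, and $(\theta-s)(\zeta_1-\zeta_0)=0$ since $\partial_t$ is injective. By Lemma~\ref{lem:levels}(b) and (c), $\zeta_1-\zeta_0\in\mathcal{L}^s\subset G_{n-2}$, because $s>1-\frac nN$. So $\zeta_0\in G_{n-2}$. But $e_{n-1}$ occurs in $\zeta_0$ with the coefficient $c_{n-1}\ne0$, as $n-1<k_0$, and all other terms lie in $G_{n-2}$. This contradicts \eqref{eq:peak}.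

Let $u\in F_{s-1}M\,dx$ represent $w$ and put $\omega_0=\rho(u)$. Lemma~\ref{lem:dictionary}, with $r=s+n-2$, gives both assertions.
\end{proof}

For $n=2$ we have $\lambda_0=\frac25$, $\lambda_1=\frac35$, $k_0=2$ and $e_2=[u]$ with the germ $u$ of Example~\ref{ex:quintic}. Then $w=\partial_t^{s-1}[1-\frac1{25}(\lambda_0-s)^{-1}(\lambda_1-s)^{-1}u]$, and $\omega_0$ is, up to a nonzero constant, the form found there.

\subsection{From the germ to a global form}

We need a global exact form that agrees with $\omega_0$ at $0$ up to the differential of a germ of low pole order. The obstruction to lowering the pole order lives on $S$, and $0$ is an isolated point of $S$, so the obstruction can be prescribed at $0$ alone.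

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
Let $n=i$ and $s\ge n+1$. Put $p=s-1-n$ and $\mathcal{C}=\mathcal{P}_\infty/\mathcal{P}_p$. The hypothesis on $s$ says $p\ge0$, so Lemmas~\ref{lem:bott} and~\ref{lem:koszul} apply to $\mathcal{P}_p$. Note that $\mathcal{P}_p^{\,n}=\Omega^n(sD)$ and $\mathcal{P}_p^{\,n-1}=\Omega^{n-1}((s-1)D)$.

Let $\iota\colon S\to Y$ be the inclusion. By Lemma~\ref{lem:koszul}, the map $\mathcal{C}\to\iota_*\iota^{-1}\mathcal{C}$ is an isomorphism on the cohomology of all stalks. By Lemma~\ref{lem:jacobian}(c), $S=\{0\}\sqcup S'$ with $S'$ closed. Hence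
\[
H^{n-1}(Y,\mathcal{C})=H^{n-1}(S,\iota^{-1}\mathcal{C})=H^{n-1}(\mathcal{C}_0)\oplus H^{n-1}(S',\mathcal{C}|_{S'}),
\]
and the restriction $H^{n-1}(Y,\mathcal{C})\to H^{n-1}(\mathcal{C}_0)$ to the stalk at $0$ is surjective. Consider the commutative diagram with exact rows
\[
\begin{array}{ccccc}
H^{n-1}(Y,\mathcal{C})&\to&H^n(Y,\mathcal{P}_p)&\to&H^n(Y,\mathcal{P}_\infty)\\
\downarrow&&\downarrow&&\downarrow\\
H^{n-1}(\mathcal{C}_0)&\to&H^n(\mathcal{P}_{p,0})&\to&H^n(\mathcal{P}_{\infty,0}).
\end{array}
\]
Let $\omega_0$ be as in Proposition~\ref{prop:local}. Its class in $H^n(\mathcal{P}_{p,0})$ dies in $H^n(\mathcal{P}_{\infty,0})$, so it comes from some $\xi\in H^{n-1}(\mathcal{C}_0)$. Lift $\xi$ to $H^{n-1}(Y,\mathcal{C})$. By Lemma~\ref{lem:bott}, the image of the lift in $H^n(Y,\mathcal{P}_p)$ is the class of a form $\omega\in A^n_{\le s}$. This class dies in $H^n(Y,\mathcal{P}_\infty)=H^n(A^\bullet)$, so $\omega$ is exact. By commutativity, the germ of $\omega$ at $0$ equals $\omega_0+d\eta'$ with $\eta'\in\Omega^{n-1}((s-1)D)_0$.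 If $\omega=d\eta$ with $\eta\in A^{n-1}_{\le s+n-2}$, then $\omega_0=d(\eta-\eta')$ with $\eta-\eta'\in\Omega^{n-1}((s+n-2)D)_0$, contrary to Proposition~\ref{prop:local}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Zeta}
\emph{Computing the zeta function of two classes of singular},
\texttt{http://blog.math.toronto.edu/\allowbreak GraduateBlog/\allowbreak files/\allowbreak 2013/\allowbreak 11/\allowbreak Burko\_thesis1.pdf}.

\bibitem{MP}
Musta\c{t}\u{a} and Popa, \emph{Hodge ideals for $\mathbb{Q}$-divisors, $V$-filtration, and minimal exponent}, Forum Math. Sigma (2020).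

\bibitem{MHP}
M.~Saito, \emph{Modules de Hodge polarisables}, Publ. RIMS \textbf{24} (1988).

\bibitem{MHM}
M.~Saito, \emph{Mixed Hodge modules}, Publ. RIMS \textbf{26} (1990).

\end{thebibliography}
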